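\title{Matrix ranges of hyponormal operators}

\begin{abstract}
The $n$-dimensional matrix range $W_n(T)$ of a Hilbert space operator $T$ is the set of images of $T$ under unital completely positive maps of $C^*(T)$ into the $n\times n$ matrices. It always contains the matricial convex hull $S_n(T)$ of the spectrum. We prove that $W_n(T)=S_n(T)$ for every $n$ when $T$ is hyponormal. A projective change of coordinates, which preserves hyponormality, reduces the problem to an inequality $Y\ge b(X)$ with $b$ convex, and this inequality follows from the monotonicity of the flow $e^{itX}Ye^{-itX}$. We also show that a hyponormal operator is the compression of a normal operator with spectrum in a compact set $\Lambda$ exactly when $\sigma(T)\subset\operatorname{conv}\Lambda$, and we characterize the operators with $W_n(T)=S_n(T)$ for all $n$.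
\end{abstract}

\section{Introduction}\label{sec:intro}

All Hilbert spaces are complex and nonzero, and all operators are bounded and linear. We write $\mathcal L(\mathcal H)$ for the algebra of operators on $\mathcal H$, $\sigma(T)$ for the spectrum of $T$, and $C^*(T)$ for the $C^*$-algebra generated by $T$ and the identity. We identify $\mathcal L(\mathcal H_n)$, where $\mathcal H_n$ is the Hilbert space of dimension $n$, with the algebra $M_n$ of $n\times n$ matrices.

Arveson's \emph{$n$-dimensional matrix range} of $T\in\mathcal L(\mathcal H)$ is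
\[
W_n(T)=\{\varphi(T):\ \varphi\colon C^*(T)\to M_n \text{ unital and completely positive}\}.
\]
(Complete positivity is recalled in Section~\ref{sec:prelim}.) The basic example of such a map is the compression $R\mapsto P_{\mathcal M}R|_{\mathcal M}$ to an $n$-dimensional subspace $\mathcal M$, so $W_n(T)$ contains all $n\times n$ corners of $T$. We compare it with a set built from the spectrum alone,
\[
S_n(T)=\text{norm closure of }\Big\{\sum_{i=1}^r\lambda_iQ_i:\ r\ge1,\ \lambda_i\in\sigma(T),\ Q_i\ge0\text{ in }M_n,\ \sum_{i=1}^rQ_i=I\Big\}.
\]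
The sums are convex combinations of points of the spectrum with positive matrices as weights. For $n=1$ the set $S_1(T)$ is the convex hull of $\sigma(T)$, while $W_1(T)$ is the closed convex hull of the numerical range $W(T)=\{\langle T\xi,\xi\rangle:\|\xi\|=1\}$.

It is known that $S_n(T)\subset W_n(T)$ for every $T$ and $n$, and that equality holds for all $n$ when $T$ is normal; both facts are proved in Section~\ref{sec:prelim}. Since $S_n(T)$ depends only on $\sigma(T)$, it is the matrix range of any normal operator with the same spectrum as $T$. So the equality $W_n(T)=S_n(T)$ for all $n$ says that matrix ranges do not distinguish $T$ from a normal operator, and one asks how far from normality the equality persists. It is known to hold for subnormal operators. An operator is \emph{hyponormal} if $T^*T\ge TT^*$; subnormal operators are hyponormal, but not conversely, and the equality is known for hyponormal weighted shifts as well. The following conjecture is posed in \cite{source}.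

\medskip
\noindent\emph{If $T$ is hyponormal, then $W_n(T)=S_n(T)$ for all $n$.}
\medskip

The case $n=1$ supports it: the numerical range of a hyponormal operator lies in the convex hull of its spectrum (Lemma~\ref{lem:numrange}). The case $n=1$ does not decide the matter, however, since there are matrices with $W_1=S_1$ and $W_2\ne S_2$ (Example~\ref{ex:square}). We prove the conjecture, in a form that does not need complete positivity.

\begin{theorem}\label{thm:main}
Let $T$ be hyponormal and $n\ge1$. If $\varphi\colon C^*(T)\to M_n$ is unital and positive, then $\varphi(T)\in S_n(T)$. In particular, $W_n(T)=S_n(T)$.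
\end{theorem}

The method is to write $T$ itself, up to an arbitrarily small error, as $\sum\lambda_iQ_i$ with $\lambda_i\in\sigma(T)$ and positive weights $Q_i\in C^*(T)$ of sum $I$, and then to apply $\varphi$. Section~\ref{sec:square} finds such weights by hand for a triangle and a square and isolates the two ideas of the proof: an operator inequality that a positive commutator forces (Section~\ref{sec:lemma}), and a projective change of coordinates that brings every convex set into the form where the inequality applies (Section~\ref{sec:proj}). Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof}. Section~\ref{sec:strong} gives stronger forms: a sharp normal dilation theorem, an exact description of $W_n(T)$ by sums of at most $3n^2$ terms, and a norm formula (Theorem~\ref{thm:strong}). Section~\ref{sec:class} characterizes all operators with $W_n(T)=S_n(T)$ for all $n$ (Theorem~\ref{thm:class}).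

\section{Positive maps and the numerical range}\label{sec:prelim}

\subsection*{Notation}
For $T\in\mathcal L(\mathcal H)$ we put $A=\operatorname{Re}T$, $B=\operatorname{Im}T$ and $K=\operatorname{conv}\sigma(T)$; the set $K$ is compact, as is the convex hull of any compact subset of a finite-dimensional space. Expanding $(A-iB)(A+iB)-(A+iB)(A-iB)$ gives
\begin{equation}\label{eq:comm}
T^*T-TT^*=2i[A,B],\qquad [A,B]=AB-BA .
\end{equation}
Thus $T$ is hyponormal if and only if $i[A,B]\ge0$, and then $T-\lambda$ is hyponormal for every $\lambda\in\mathbb C$. For a real affine function $\ell(x+iy)=\alpha+\beta x+\gamma y$ we put $\ell(T)=\alpha I+\beta A+\gamma B$. For unit vectors $\xi$ we have $\langle\ell(T)\xi,\xi\rangle=\ell(\langle T\xi,\xi\rangle)$, so $\ell(T)\ge0$ if and only if $\ell\ge0$ on $W(T)$. For a compact set $\Lambda\subset\mathbb C$, the letter $z$ denotes the coordinate function in $C(\Lambda)$, and $S_n^0(\Lambda)$ is the set of all finite sums $\sum\lambda_iQ_i$ with $\lambda_i\in\Lambda$, $Q_i\ge0$ in $M_n$ and $\sum Q_i=I$. Thus $S_n(T)$ is the closure of $S_n^0(\sigma(T))$.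

\subsection*{Positive maps}
A linear map $\varphi\colon\mathcal A\to\mathcal B$ between unital $C^*$-algebras is \emph{unital} if $\varphi(1)=1$, \emph{positive} if it maps positive elements to positive elements, and \emph{completely positive} if for every $k$ the map $\varphi_k\colon M_k(\mathcal A)\to M_k(\mathcal B)$, $(a_{ij})\mapsto(\varphi(a_{ij}))$, is positive. A \emph{state} is a unital positive map into $\mathbb C$. We use the following facts.
\begin{itemize}
\item[(P1)] A unital positive map satisfies $\varphi(a^*)=\varphi(a)^*$ and $\|\varphi(a)\|\le2\|a\|$. Indeed, a self-adjoint $h$ is a difference of positive elements, so $\varphi(h)$ is self-adjoint, and $-\|h\|\le h\le\|h\|$ gives $\|\varphi(h)\|\le\|h\|$; now split $a$ into real and imaginary parts.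
\item[(P2)] A positive map whose domain is a commutative $C^*$-algebra is completely positive (Stinespring). States are completely positive.
\item[(P3)] (Stinespring's theorem.) A unital completely positive map $\varphi\colon\mathcal A\to\mathcal L(\mathcal G)$ has the form $\varphi(a)=P_{\mathcal G}\pi(a)|_{\mathcal G}$ for a unital $*$-representation $\pi$ of $\mathcal A$ on a Hilbert space containing $\mathcal G$. Hence it is completely contractive: $\|\varphi_k\|\le1$ for all $k$. With (P2), a unital positive map on $C(\Lambda)$ is completely contractive.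
\item[(P4)] (Arveson's extension theorem.) A unital completely positive map from a unital $C^*$-subalgebra of $\mathcal L(\mathcal H)$ into $M_n$ extends to a unital completely positive map on $\mathcal L(\mathcal H)$.
\item[(P5)] Every net $(\varphi_\alpha)$ of unital completely positive maps $\mathcal A\to\mathcal L(\mathcal G)$ has a subnet that converges pointwise in the weak operator topology to a unital completely positive map. Indeed, $\varphi_\alpha(a)$ stays in the ball of radius $\|a\|$, which is compact in that topology, so Tychonoff's theorem gives a pointwise convergent subnet, and linearity, unitality and the inequalities $\sum_{i,j}\langle\varphi_\alpha(a_{ij})\xi_j,\xi_i\rangle\ge0$ pass to the limit. If $\mathcal G$ is finite-dimensional, the convergence is in norm.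
\end{itemize}

By (P5), $W_n(T)$ is closed. The description of $W_1(T)$ in the introduction follows: $W_1(T)$ is closed, convex and contains $W(T)$ through the vector states, and if $\ell\ge0$ on $W(T)$, then $\ell(\omega(T))=\omega(\ell(T))\ge0$ for every state $\omega$, by (P1).

\begin{lemma}\label{lem:states}
Let $T\in\mathcal L(\mathcal H)$. Every $\lambda\in\sigma(T)$ lies in the closure of $W(T)$, and there is a state $\omega_\lambda$ of $C^*(T)$ with $\omega_\lambda(T)=\lambda$. Moreover $S_n(T)\subset W_n(T)$ for all $n$.
\end{lemma}

\begin{proof}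
If both $T-\lambda$ and $(T-\lambda)^*$ are bounded below, then $T-\lambda$ is injective with closed dense range, hence invertible. So for $\lambda\in\sigma(T)$ there are unit vectors $\xi_k$ with $(T-\lambda)\xi_k\to0$ or $(T-\lambda)^*\xi_k\to0$, and in both cases $\langle T\xi_k,\xi_k\rangle\to\lambda$. By (P5) the vector states $R\mapsto\langle R\xi_k,\xi_k\rangle$ have a subnet converging to a state $\omega_\lambda$, and $\omega_\lambda(T)=\lambda$. Given $\sum\lambda_iQ_i\in S_n^0(\sigma(T))$, put $\varphi(R)=\sum\omega_{\lambda_i}(R)Q_i$. This map is unital. It is completely positive, because $\varphi_k(R)=\sum(\omega_{\lambda_i})_k(R)\otimes Q_i$ is a sum of tensor products of positive matrices when $R\ge0$. Also $\varphi(T)=\sum\lambda_iQ_i$. Since $W_n(T)$ is closed, it contains $S_n(T)$.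
\end{proof}

Sums $\sum\lambda_iQ_i$ and positive maps on $C(\Lambda)$ are two descriptions of the same thing. A sum gives the unital positive map $f\mapsto\sum f(\lambda_i)Q_i$, which sends $z$ to the sum. Its contractivity, applied to $z-c$, yields
\begin{equation}\label{eq:normbound}
\Big\|\sum\lambda_iQ_i-cI\Big\|\le\max_i|\lambda_i-c|\qquad(c\in\mathbb C).
\end{equation}
The next lemma goes in the other direction.

\begin{lemma}\label{lem:disc}
Let $\Lambda_0,\Lambda\subset\mathbb C$ be compact with $\Lambda_0\subset\operatorname{conv}\Lambda$, let $\mathcal A\subset\mathcal L(\mathcal G)$ be a $C^*$-algebra containing $I$, and let $\Phi\colon C(\Lambda_0)\to\mathcal A$ be unital and positive. For every $\delta>0$ there are finitely many $\lambda_i\in\Lambda$ and $Q_i\ge0$ in $\mathcal A$ with $\sum Q_i=I$ and $\|\Phi(z)-\sum\lambda_iQ_i\|\le\delta$.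
\end{lemma}

\begin{proof}
Cover $\Lambda_0$ by finitely many open discs of radius $\delta$ with centers $z_j\in\Lambda_0$. Put $g_j=\max(0,\delta-|z-z_j|)$ and $f_j=g_j/\sum_kg_k$. Then $f_j\ge0$, $\sum f_j=1$, and $f_j$ vanishes where $|z-z_j|\ge\delta$, so $|z-\sum z_jf_j|=|\sum(z-z_j)f_j|\le\delta$ on $\Lambda_0$. The operators $L_j=\Phi(f_j)$ are positive with sum $I$, and $\|\Phi(z)-\sum z_jL_j\|\le\delta$ by (P3). Write each $z_j$ as a finite convex combination $\sum_kt_{jk}\lambda_{jk}$ of points of $\Lambda$. Then $\sum_jz_jL_j=\sum_{j,k}\lambda_{jk}(t_{jk}L_j)$ has the required form.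
\end{proof}

For a normal operator $N$ and a unital positive $\varphi\colon C^*(N)\to M_n$, the lemma applies to $\Phi(f)=\varphi(f(N))$ on $C(\sigma(N))$ and gives $\varphi(N)\in S_n(N)$. For hyponormal $T$ there is no continuous functional calculus, and the task is to build a positive substitute for it.

\subsection*{The numerical range of a hyponormal operator}
The following standard fact is the case $n=1$ of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:numrange}
If $T$ is hyponormal, then $W(T)\subset K$. Consequently
\begin{equation}\label{eq:affine}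
\ell\text{ real affine},\ \ \ell\ge0\text{ on }K\quad\Longrightarrow\quad\ell(T)\ge0 .
\end{equation}
\end{lemma}

\begin{proof}
Hyponormality means $\|T^*\eta\|\le\|T\eta\|$ for all $\eta$. Hence, for $k\ge1$,
\[
\|T^k\xi\|^2=\langle T^*T^k\xi,T^{k-1}\xi\rangle\le\|T^*T^k\xi\|\,\|T^{k-1}\xi\|\le\|T^{k+1}\xi\|\,\|T^{k-1}\xi\|,
\]
so $\|T^k\|^2\le\|T^{k+1}\|\,\|T^{k-1}\|$. If $T\ne0$ and $\|T^j\|=\|T\|^j$ for $j\le k$, this gives $\|T^{k+1}\|\ge\|T\|^{k+1}$, and the reverse inequality always holds. So $\|T^k\|=\|T\|^k$ for all $k$, and by the spectral radius formula $\|T\|=\max_{\mu\in\sigma(T)}|\mu|$. Applied to $T-c$, this gives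
\[
|\langle T\xi,\xi\rangle-c|\le\max_{\mu\in\sigma(T)}|\mu-c|\qquad(\|\xi\|=1,\ c\in\mathbb C).
\]
Let $p\notin K$. Separate $p$ from $K$ by a line: there are $|u|=1$ and $\eta>0$ with $\operatorname{Re}\bar u(\mu-p)\ge\eta$ for $\mu\in K$. Put $M=\max_{\mu\in K}|\mu-p|$ and $c=p+\rho u$ with $\rho>M^2/(2\eta)$. Then $|\mu-c|^2\le M^2-2\rho\eta+\rho^2<\rho^2=|p-c|^2$ for all $\mu\in K$, so $p\notin W(T)$.
\end{proof}

\section{Triangles and squares}\label{sec:square}

Let $\Pi$ be a convex polygon with vertices $\lambda_j$ and let $W(T)\subset\Pi$. We look for positive operators $Q_j\in C^*(T)$ with $\sum Q_j=I$ and $\sum\lambda_jQ_j=T$. If they exist and the vertices lie in $\sigma(T)$, then $\varphi(T)=\sum\lambda_j\varphi(Q_j)\in S_n(T)$ for every unital positive $\varphi$.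

\subsection*{Triangles}
For a nondegenerate triangle nothing beyond $W(T)\subset\Pi$ is needed. The barycentric coordinates $\ell_0,\ell_1,\ell_2$ are real affine functions, nonnegative on $\Pi$, with $\sum\ell_j=1$ and $\sum\lambda_j\ell_j=z$ on $\mathbb C$. These are linear identities among the functions $1,x,y$, so they persist when $1,x,y$ are replaced by $I,A,B$, and $Q_j=\ell_j(T)$ are the required weights.

\subsection*{The square}
Let $\Pi$ be the square with vertices $0$, $1+i$, $2$, $1-i$, that is,
\[
\Pi=\{x+iy:\ \pm y\le x,\ \ \pm y\le 2-x\}.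
\]
Its center is $1$, the vertices are at distance $1$ from the center and the sides at distance $1/\sqrt2$. Here the inclusion $W(T)\subset\Pi$ is no longer enough.

\begin{example}\label{ex:square}
Let $J=\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$. For a unit vector $\xi$ we have $|\langle J\xi,\xi\rangle|=|\xi_1||\xi_2|\le\frac12$. So $T_1=I+\sqrt2J$ has $W(T_1)\subset\{|z-1|\le1/\sqrt2\}\subset\Pi$. Let $T=\operatorname{diag}(0,1+i,2,1-i)\oplus T_1$. Then $\sigma(T)$ consists of the four vertices and the center, so $K=\Pi$, and $W(T)\subset\Pi$ because \eqref{eq:affine} holds on each block. Hence $W_1(T)=S_1(T)$. But $T_1\in W_2(T)$ as a compression and $\|T_1-I\|=\sqrt2$, while $\|Z-I\|\le1$ for every $Z\in S_2(T)$ by \eqref{eq:normbound}. So $W_2(T)\ne S_2(T)$.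
\end{example}

To see what is missing, cut the square along the diagonal $y=0$ and use barycentric coordinates in each of the two triangles. With $y_\pm=\max(\pm y,0)$, the point $x+iy$ has the weights
\begin{equation}\label{eq:weights}
y_+\ \text{ at }1+i,\qquad y_-\ \text{ at }1-i,\qquad \tfrac12(x-|y|)\ \text{ at }2,\qquad 1-\tfrac12(x+|y|)\ \text{ at }0 .
\end{equation}
Replace $x$ by $A$ and $y$ by $B$. The resulting operators have sum $I$, and
\[
(1+i)B_++(1-i)B_-+(A-|B|)=|B|+iB+A-|B|=T .
\]
They are positive if and only if $A\ge|B|$ and $2-A\ge|B|$, whereas the sides of the square give only $A\ge\pm B$ and $2-A\ge\pm B$. So everything rests on the implication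
\begin{equation}\label{eq:abs}
Y\ge X,\quad Y\ge-X\quad\Longrightarrow\quad Y\ge|X|
\end{equation}
for self-adjoint $X,Y$. It holds when $X$ and $Y$ commute and fails in general (Example~\ref{ex:abs}). The first idea is that it holds when $i[X,Y]\ge0$; this is a special case of Lemma~\ref{lem:key}. If $T$ is hyponormal with $\sigma(T)\subset\Pi$, then the pairs $(X,Y)=(-B,A)$ and $(X,Y)=(B,2-A)$ both have $i[X,Y]=i[A,B]\ge0$, and the square is settled.

This substitution used the fact that the only cut is a level set of the affine function $y$, so that only $B$ enters a nonlinear function. A polygon with more vertices needs several diagonals, and $A$ and $B$ have no joint functional calculus. The second idea is to cut along the diagonals through one vertex, placed at $0$. They are all level sets of one function, the slope $m=y/x$. In terms of the slope the weights \eqref{eq:weights} read $xm_+$, $xm_-$, $\frac12x(1-|m|)$ and $1-\frac12x(1+|m|)$. Suppose that $A$ is invertible, let $X=A^{-1/2}BA^{-1/2}$ play the role of the slope, and replace $x\,h(m)$ by $A^{1/2}h(X)A^{1/2}$: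
\[
Q_\pm=A^{1/2}X_\pm A^{1/2},\qquad Q_2=\tfrac12A^{1/2}(I-|X|)A^{1/2},\qquad Q_0=I-\tfrac12A^{1/2}(I+|X|)A^{1/2}.
\]
The sum is $I$, and $(1+i)Q_++(1-i)Q_-+2Q_2=A^{1/2}(I+iX)A^{1/2}=T$. The weights $Q_\pm$ are positive, and $Q_2\ge0$ because $-A\le B\le A$ means $-I\le X\le I$. One inequality remains: $Q_0\ge0$, which is $2A^{-1}-I\ge|X|$. The two sides far from $0$ give $A\pm B\le2I$, that is, $2A^{-1}-I\ge\pm X$. This is again \eqref{eq:abs}, and the commutator $i[X,A^{-1}]$ turns out to be positive when $i[A,B]$ is (formula \eqref{eq:newcomm}). In this form the number of far sides plays no role, and the argument extends to every compact convex set.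

\section{An inequality forced by a positive commutator}\label{sec:lemma}

\begin{lemma}\label{lem:key}
Let $X,Y$ be self-adjoint operators with $i[X,Y]\ge0$ and $\sigma(X)\subset[m_1,m_2]$. Let $b\colon[m_1,m_2]\to\mathbb R$ be continuous, and let $\mathcal F$ be a family of real affine functions on $\mathbb R$ with $b(m)=\sup_{\ell\in\mathcal F}\ell(m)$ for every $m\in[m_1,m_2]$. If $Y\ge\ell(X)$ for all $\ell\in\mathcal F$, then $Y\ge b(X)$.
\end{lemma}

For commuting $X$ and $Y$ the statement is a pointwise inequality between functions. So we want an operator below $Y$ that commutes with $X$ and still dominates every $\ell(X)$. Conjugation by $e^{itX}$ preserves the inequalities $Y\ge\ell(X)$, its fixed points commute with $X$, and its derivative is the commutator in the hypothesis.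

\begin{proof}
Let $Y(t)=e^{itX}Ye^{-itX}$ for $t\in\mathbb R$. Then
\[
\frac{d}{dt}Y(t)=e^{itX}\,i[X,Y]\,e^{-itX}\ge0,
\]
so $Y(t)$ is increasing in $t$, and $\|Y(t)\|=\|Y\|$. A bounded monotone family of self-adjoint operators converges strongly, so $Y_-=\lim_{t\to-\infty}Y(t)$ exists in the strong operator topology, and $Y_-\le Y(0)=Y$. Letting $t\to-\infty$ in $e^{isX}Y(t)e^{-isX}=Y(t+s)$ gives $e^{isX}Y_-e^{-isX}=Y_-$ for all $s$, and the derivative at $s=0$ shows that $Y_-$ commutes with $X$. For $\ell\in\mathcal F$ the operator $\ell(X)$ commutes with $e^{itX}$, so $Y(t)\ge\ell(X)$ for all $t$, and hence $Y_-\ge\ell(X)$.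

The $C^*$-algebra generated by $I,X,Y_-$ is commutative. By Gelfand's theorem a self-adjoint element of it is positive if and only if every character $\chi$ is nonnegative on it. We have $\chi(X)\in\sigma(X)$, $\chi(b(X))=b(\chi(X))$ and $\chi(Y_-)\ge\ell(\chi(X))$ for all $\ell\in\mathcal F$. Taking the supremum over $\ell$ gives $\chi(Y_-)\ge\chi(b(X))$. Therefore $Y\ge Y_-\ge b(X)$.
\end{proof}

The implication \eqref{eq:abs} is the case $b(m)=|m|$, $\mathcal F=\{m,-m\}$. In finite dimensions $i[X,Y]$ has trace $0$, so the hypothesis forces $[X,Y]=0$; the lemma has content only in infinite dimensions. Without the hypothesis it is false.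

\begin{example}\label{ex:abs}
Let $X=\left(\begin{smallmatrix}3&0\\0&-3\end{smallmatrix}\right)$ and $Y=\left(\begin{smallmatrix}5&4\\4&5\end{smallmatrix}\right)$. Then $Y-X=\left(\begin{smallmatrix}2&4\\4&8\end{smallmatrix}\right)$ and $Y+X=\left(\begin{smallmatrix}8&4\\4&2\end{smallmatrix}\right)$ are positive, having determinant $0$ and positive trace, but $Y-|X|=\left(\begin{smallmatrix}2&4\\4&2\end{smallmatrix}\right)$ has the eigenvalue $-2$. Here $Y(t)$ has off-diagonal entries $4e^{\pm6it}$ and is periodic. Its average over a period is $5I$, which commutes with $X$ and dominates $|X|$ but does not lie below $Y$. Monotonicity of the flow is what places the commuting operator below $Y$.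
\end{example}

\section{Projection from a point outside the convex hull of the spectrum}\label{sec:proj}

We now carry out the second construction of Section~\ref{sec:square} for $K$ itself. It needs $A$ to be invertible after the apex of the fan is moved to $0$. For that reason the apex is taken outside $K$ and not at a boundary point.

\begin{proposition}\label{prop:map}
Let $T$ be hyponormal and let $v\in\mathbb C$ satisfy $\operatorname{Re}(\mu-v)>0$ for all $\mu\in K$. Then there is a unital positive map $\Phi\colon C(K\cup\{v\})\to C^*(T)$ with $\Phi(z)=T$.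
\end{proposition}

\begin{proof}
We may assume $v=0$: if $\Phi'$ is such a map for $T-v$ and the point $0$, then $\Phi(f)=\Phi'(f(\,\cdot+v))$ is one for $T$ and $v$. By compactness $x\ge\delta$ on $K$ for some $\delta>0$, so $A\ge\delta I$ by \eqref{eq:affine}.

\emph{The change of coordinates.} The projective map $(x,y)\mapsto(m,w)=(y/x,1/x)$ rescales the triple $(1,x,y)$ to $(w,1,m)$. It sends $0$ to infinity and the rays from $0$ to vertical lines. Its operator counterpart is the congruence $R\mapsto A^{-1/2}RA^{-1/2}$, which preserves positivity and takes $(I,A,B)$ to $(Y,I,X)$, where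
\[
X=A^{-1/2}BA^{-1/2},\qquad Y=A^{-1}.
\]
Both operators are self-adjoint and lie in $C^*(T)$. Hyponormality survives, in the sense that $X+iY$ is hyponormal:
\begin{equation}\label{eq:newcomm}
i[X,Y]=i\big(A^{-1/2}BA^{-3/2}-A^{-3/2}BA^{-1/2}\big)=A^{-3/2}\,i(AB-BA)\,A^{-3/2}\ge0 .
\end{equation}

\emph{The image of $K$.} Let $\hat K=\{(y/x,1/x):x+iy\in K\}$, a compact subset of the half-plane $w>0$. It is convex. Indeed, let $(x,y)=(1-t)(x_0,y_0)+t(x_1,y_1)$ with $x_j+iy_j\in K$ and $0\le t\le1$. Then
\[
\Big(\frac yx,\frac1x\Big)=(1-\beta)\Big(\frac{y_0}{x_0},\frac1{x_0}\Big)+\beta\Big(\frac{y_1}{x_1},\frac1{x_1}\Big),\qquad\beta=\frac{tx_1}{x},\quad1-\beta=\frac{(1-t)x_0}{x},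
\]
and $\beta$ is a continuous function of $t$ running from $0$ to $1$, so it takes every value in $[0,1]$. Let $[m_1,m_2]$ be the projection of $\hat K$ to the first coordinate, and let
\[
b(m)=\min\{w:(m,w)\in\hat K\}>0,\qquad \zeta(m)=\frac{1+im}{b(m)}\qquad(m_1\le m\le m_2).
\]
Since $(m,b(m))\in\hat K$, the point $\zeta(m)$ lies in $K$; it is the point of $K$ farthest from $0$ on the ray of slope $m$ (Figure~\ref{fig:proj}).

\emph{The function $b$ is continuous.} Let $m^{(k)}\to m$ in $[m_1,m_2]$. Every limit point $w$ of the sequence $b(m^{(k)})$ has $(m,w)\in\hat K$ by compactness, so $w\ge b(m)$. On the other hand $b$ is convex, because $\hat K$ is convex. Write $m^{(k)}=(1-t_k)m+t_ke_k$ with $e_k\in\{m_1,m_2\}$ the endpoint on the same side of $m$ as $m^{(k)}$ and $t_k\in[0,1]$, taking $t_k=0$ if $m^{(k)}=m$. Then $t_k\to0$, and $b(m^{(k)})\le(1-t_k)b(m)+t_kb(e_k)$ gives $w\le b(m)$. Hence $b$ and $\zeta$ are continuous.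

\emph{The function $b$ is the supremum of its affine minorants.} Let $\mathcal F$ be the family of real affine $\ell$ with $\ell\le b$ on $[m_1,m_2]$. Fix $m_0\in[m_1,m_2]$ and $\varepsilon>0$. The point $(m_0,b(m_0)-\varepsilon)$ is not in the compact convex set $\hat K$, so there are real $\alpha,\beta,\gamma$ with $\alpha m+\beta w\ge\gamma$ on $\hat K$ and $\alpha m_0+\beta(b(m_0)-\varepsilon)<\gamma$. Comparing with the point $(m_0,b(m_0))\in\hat K$ gives $\beta\varepsilon>0$, so $\beta>0$. Then $\ell(m)=(\gamma-\alpha m)/\beta$ belongs to $\mathcal F$ and $\ell(m_0)>b(m_0)-\varepsilon$.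

\emph{Applying Lemma~\ref{lem:key}.} On $K$ we have $y-m_1x\ge0$ and $m_2x-y\ge0$. By \eqref{eq:affine}, $m_1A\le B\le m_2A$, and the congruence gives $m_1\le X\le m_2$. Let $\ell(m)=a+cm$ be in $\mathcal F$. For $x+iy\in K$ we have $1/x\ge b(y/x)\ge a+cy/x$, that is, $1-ax-cy\ge0$. By \eqref{eq:affine}, $I\ge aA+cB$, and the congruence gives $Y\ge a+cX=\ell(X)$. With \eqref{eq:newcomm}, Lemma~\ref{lem:key} yields $A^{-1}\ge b(X)$, that is,
\[
D:=I-A^{1/2}b(X)A^{1/2}\ge0 .
\]

\emph{The map.} A point $x(1+im)$ of $K$ is the convex combination of $\zeta(m)$ with weight $x\,b(m)$ and of $0$ with weight $1-x\,b(m)$. The operator version of this is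
\[
\Phi(f)=A^{1/2}\,\big(b\cdot(f\circ\zeta)\big)(X)\,A^{1/2}+f(0)D,\qquad f\in C(K\cup\{0\}).
\]
The function $b\cdot(f\circ\zeta)$ is continuous on $[m_1,m_2]\supset\sigma(X)$, so $\Phi(f)\in C^*(T)$. The map $\Phi$ is linear, it is positive because $b>0$ and $D\ge0$, and $\Phi(1)=A^{1/2}b(X)A^{1/2}+D=I$. Finally $b(m)\zeta(m)=1+im$ and $z$ vanishes at $0$, so $\Phi(z)=A^{1/2}(I+iX)A^{1/2}=A+iB=T$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!20] (1,0)--(2,-1.6)--(4,-1)--(4,1.2)--(2,1.6)--cycle;
\draw (2,1.6)--(1,0)--(2,-1.6);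
\draw[very thick] (2,-1.6)--(4,-1)--(4,1.2)--(2,1.6);
\draw[dashed] (0,0)--(4.2,2.1);
\fill (0,0) circle (1.5pt) node[left] {$0$};
\fill (2.857,1.429) circle (1.7pt) node[above left] {$\zeta(m)$};
\node at (2.7,-0.2) {$K$};
\begin{scope}[xshift=8cm,yshift=-1.6cm,xscale=2.4,yscale=3.2]
\fill[gray!20] (0,1)--(-0.8,0.5)--(-0.25,0.25)--(0.3,0.25)--(0.8,0.5)--cycle;
\draw (-0.8,0.5)--(0,1)--(0.8,0.5);
\draw[very thick] (-0.8,0.5)--(-0.25,0.25)--(0.3,0.25)--(0.8,0.5);
\draw[->] (-1,0)--(1.05,0);
\draw[dashed] (0.5,0) node[below] {$m$}--(0.5,1.1);
\draw (-0.8,0.02)--(-0.8,-0.02) node[below] {$m_1$};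
\draw (0.8,0.02)--(0.8,-0.02) node[below] {$m_2$};
\node[circle,fill,inner sep=1.3pt] at (0.5,0.35) {};
\node[right] at (0.52,0.29) {$(m,b(m))$};
\node at (0,0.6) {$\hat K$};
\end{scope}
\end{tikzpicture}
\caption{A convex set $K$ in the right half-plane and its image $\hat K$ under $(x,y)\mapsto(y/x,1/x)$. The ray from $0$ of slope $m$ becomes the vertical line through $m$. The part of the boundary of $K$ far from $0$ (thick) becomes the lower boundary of $\hat K$, the graph of the convex function $b$, and the far point $\zeta(m)$ on the ray becomes $(m,b(m))$.}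
\label{fig:proj}
\end{figure}

Hyponormality was used twice: through \eqref{eq:affine}, to turn the half-planes containing $K$ into operator inequalities, and through \eqref{eq:newcomm}, to combine these inequalities into $D\ge0$. Only the mass $D$ at the apex needs the second use, since the apex contributes nothing to $\Phi(z)$ and serves only to complete the total mass to $I$.

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

The map of Proposition~\ref{prop:map} puts mass at the point $v$, which is not in $K$. We take $v$ close to $K$ and move this mass to a nearby point of $K$.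

\begin{proposition}\label{prop:approx}
Let $T$ be hyponormal and let $\Lambda\subset\mathbb C$ be compact with $\sigma(T)\subset\operatorname{conv}\Lambda$. For every $\delta>0$ there are finitely many $\lambda_i\in\Lambda$ and $Q_i\ge0$ in $C^*(T)$ with $\sum Q_i=I$ and $\|T-\sum\lambda_iQ_i\|\le2\delta$.
\end{proposition}

\begin{proof}
Let $v_0$ be a point of $K$ with smallest real part and put $v=v_0-\delta$. Let $\Phi$ be the map of Proposition~\ref{prop:map}. Since $v$ is an isolated point of $K\cup\{v\}$, the map $\rho\colon K\cup\{v\}\to K$ that fixes $K$ pointwise and sends $v$ to $v_0$ is continuous, and $\|\rho-z\|_\infty=\delta$. Then $\Psi(f)=\Phi(f\circ\rho)$ is a unital positive map $C(K)\to C^*(T)$, and $\|\Psi(z)-T\|=\|\Phi(\rho-z)\|\le\delta$ by (P3). Since $K\subset\operatorname{conv}\Lambda$, Lemma~\ref{lem:disc} applies to $\Psi$ with $\mathcal A=C^*(T)$ and gives $\lambda_i$, $Q_i$ with $\|\Psi(z)-\sum\lambda_iQ_i\|\le\delta$.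
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\varphi\colon C^*(T)\to M_n$ be unital and positive, and let $\lambda_i,Q_i$ be as in Proposition~\ref{prop:approx} with $\Lambda=\sigma(T)$. The matrices $\varphi(Q_i)$ are positive with sum $I$, and $\|\varphi(T)-\sum\lambda_i\varphi(Q_i)\|\le4\delta$ by (P1). Since $\delta$ is arbitrary and $S_n(T)$ is closed, $\varphi(T)\in S_n(T)$. Thus $W_n(T)\subset S_n(T)$, and the reverse inclusion is Lemma~\ref{lem:states}.
\end{proof}

Positivity of $\varphi$ suffices because the weights $Q_i$ lie in $C^*(T)$, so that $\varphi$ never has to be extended to a larger algebra.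

\section{Normal dilations, exact sums and norms}\label{sec:strong}

Proposition~\ref{prop:approx} allows any compact $\Lambda$ whose convex hull contains the spectrum, and the smallest natural choice is the set $F=\operatorname{ext}K$ of extreme points of $K$. We have $K=\operatorname{conv}F$, as for every compact convex set in a finite-dimensional space. Also $F\subset\sigma(T)$, since an extreme point is a convex combination of points of $\sigma(T)$ and so equals one of them. In the plane $F$ is closed. This is clear if $K$ is a point or a segment. Otherwise let $p\in K$ be a nonextreme point; we show that the points of $K$ near $p$ are nonextreme. Interior points of $K$ are nonextreme, so let $p\in\partial K$ be the midpoint of a segment $[a,a']\subset K$ with $a\ne a'$. A supporting line at $p$ contains $[a,a']$. Choose $c\in K$ off this line. The points of $K$ near $p$ lie on the line or on the same side of it as $c$, so they lie on the open segment $(a,a')$ or in the interior of the triangle $aa'c\subset K$, and they are nonextreme.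

A normal operator $N$ on a Hilbert space $\mathcal K\supset\mathcal H$ with $T=P_{\mathcal H}N|_{\mathcal H}$ is called a \emph{normal dilation} of $T$. A linear bijection between two self-adjoint subspaces of unital $C^*$-algebras, each containing the unit, is a \emph{complete order isomorphism} if, for every $k$, a $k\times k$ matrix over the first subspace is positive exactly when its entrywise image is.

\begin{theorem}\label{thm:strong}
Let $T$ be hyponormal, $K=\operatorname{conv}\sigma(T)$ and $F=\operatorname{ext}K$.
\begin{itemize}
\item[(a)] Let $\Lambda\subset\mathbb C$ be compact. Then $T$ has a normal dilation $N$ with $\sigma(N)\subset\Lambda$ if and only if $\sigma(T)\subset\operatorname{conv}\Lambda$. In particular, $\Lambda=F\subset\sigma(T)$ is allowed.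
\item[(b)] For every $n$,
\begin{align*}
W_n(T)=S_n(T)&=\{\varphi(T):\ \varphi\colon C^*(T)\to M_n\text{ unital and positive}\}\\
&=\Big\{\sum_{i=1}^r\lambda_iQ_i:\ r\le3n^2,\ \lambda_i\in F,\ Q_i\ge0,\ \sum Q_i=I\Big\}.
\end{align*}
\item[(c)] For all $k$ and $C_0,C_1,C_2\in M_k$,
\[
\|C_0\otimes I+C_1\otimes T+C_2\otimes T^*\|=\max_{\lambda\in F}\|C_0+\lambda C_1+\bar\lambda C_2\|.
\]
Moreover $\alpha+\beta z+\gamma\bar z\mapsto\alpha I+\beta T+\gamma T^*$ is a unital complete order isomorphism from $\operatorname{span}\{1,z,\bar z\}\subset C(F)$ onto $\operatorname{span}\{I,T,T^*\}$. Hyponormal operators whose spectra have the same convex hull have the same matrix ranges.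
\end{itemize}
\end{theorem}

We need two lemmas, valid for arbitrary operators. The first translates dilations into positive maps, and the second removes the closure from the definition of $S_n(T)$.

\begin{lemma}\label{lem:dil}
Let $T\in\mathcal L(\mathcal H)$ and let $\Lambda\subset\mathbb C$ be compact. Then $T$ has a normal dilation $N$ with $\sigma(N)\subset\Lambda$ if and only if there is a unital positive map $\Phi\colon C(\Lambda)\to\mathcal L(\mathcal H)$ with $\Phi(z)=T$. This holds whenever there is a net of unital positive maps $\Phi_\alpha\colon C(\Lambda)\to\mathcal L(\mathcal H)$ with $\Phi_\alpha(z)\to T$ in the weak operator topology.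
\end{lemma}

\begin{proof}
Given $N$, take $\Phi(f)=P_{\mathcal H}f(N)|_{\mathcal H}$. Given $\Phi$, write $\Phi(f)=P_{\mathcal H}\pi(f)|_{\mathcal H}$ by (P2) and (P3) and take $N=\pi(z)$. It is normal, and for $\mu\notin\Lambda$ the operator $\pi((z-\mu)^{-1})$ inverts $N-\mu$. Given the net, (P2) and (P5) provide a subnet converging to a unital positive $\Phi$, and $\Phi(z)=T$.
\end{proof}

\begin{lemma}\label{lem:cara}
For every compact $\Lambda\subset\mathbb C$ the set $S_n^0(\Lambda)$ is compact, and each of its elements is a sum $\sum_{i=1}^r\lambda_iQ_i$ as in the definition with $r\le3n^2$.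
\end{lemma}

\begin{proof}
Let $\mathcal C=\{(P,\lambda P):P\ge0,\ \operatorname{tr}P=1,\ \lambda\in\Lambda\}$, a compact subset of the real vector space of pairs (Hermitian matrix, matrix), which has dimension $n^2+2n^2=3n^2$. We claim that
\[
S_n^0(\Lambda)=\{Z\in M_n:\ \tfrac1n(I,Z)\in\operatorname{conv}\mathcal C\}.
\]
If $Z=\sum\lambda_iQ_i$, discard the terms with $Q_i=0$ and write $Q_i=nt_iP_i$ with $\operatorname{tr}P_i=1$. Then $t_i>0$, $\sum t_i=\frac1n\operatorname{tr}I=1$, and $\frac1n(I,Z)=\sum t_i(P_i,\lambda_iP_i)$. Conversely, such a convex combination gives $Z=\sum\lambda_iQ_i$ with $Q_i=nt_iP_i$ and $\sum Q_i=I$, with the same number of terms. Since $\operatorname{conv}\mathcal C$ is compact, so is $S_n^0(\Lambda)$. The set $\mathcal C$ lies in the affine hyperplane $\operatorname{tr}P=1$, of dimension $3n^2-1$. By Carath\'eodory's theorem, in an affine space of dimension $d$ every point of the convex hull of a set is a convex combination of at most $d+1$ of its points, so $3n^2$ terms suffice.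
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) Suppose that $N$ exists. Then $W(T)\subset W(N)\subset\operatorname{conv}\sigma(N)\subset\operatorname{conv}\Lambda$, by Lemma~\ref{lem:numrange} applied to $N$. Since $\operatorname{conv}\Lambda$ is closed and $\sigma(T)$ lies in the closure of $W(T)$ by Lemma~\ref{lem:states}, we get $\sigma(T)\subset\operatorname{conv}\Lambda$. Conversely, let $\sigma(T)\subset\operatorname{conv}\Lambda$. For each $k\ge1$ take $\lambda_i,Q_i$ from Proposition~\ref{prop:approx} with $\delta=1/k$ and put $\Phi_k(f)=\sum f(\lambda_i)Q_i$. These are unital positive maps on $C(\Lambda)$ with $\Phi_k(z)\to T$ in norm, and Lemma~\ref{lem:dil} gives $N$.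

(b) Let $\varphi$ be unital and positive. The proof of Theorem~\ref{thm:main}, with $\Lambda=F$ in place of $\sigma(T)$, puts $\varphi(T)$ in the closure of $S_n^0(F)$, which is $S_n^0(F)$ by Lemma~\ref{lem:cara}. With Lemma~\ref{lem:states} and $F\subset\sigma(T)$ we obtain
\[
S_n(T)\subset W_n(T)\subset\{\varphi(T):\varphi\text{ unital and positive}\}\subset S_n^0(F)\subset S_n(T),
\]
and by Lemma~\ref{lem:cara} the set $S_n^0(F)$ is the last set in (b).

(c) By (a) and Lemma~\ref{lem:dil} there is a unital positive map $\Phi\colon C(F)\to\mathcal L(\mathcal H)$ with $\Phi(z)=T$, and $\Phi(\bar z)=T^*$ by (P1). So the map in (c) is the restriction of $\Phi$, which shows that it is well defined even when $1,z,\bar z$ are linearly dependent on $F$. An element of $M_k(C(F))$ is a continuous matrix-valued function on $F$; it is positive exactly when all its values are, and its norm is the maximum of the norms of its values. Let $G(\lambda)=C_0+\lambda C_1+\bar\lambda C_2$ and $R=C_0\otimes I+C_1\otimes T+C_2\otimes T^*$, so that $\Phi_k(G)=R$. By (P2) and (P3), $\Phi$ is completely positive and completely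 contractive. Hence $G\ge0$ implies $R\ge0$, and $\|R\|\le\max_F\|G(\lambda)\|$. For the converse, let $\lambda\in F\subset\sigma(T)$ and let $\omega_\lambda$ be the state of Lemma~\ref{lem:states}. Then $\omega_\lambda(T^*)=\bar\lambda$, so $(\omega_\lambda)_k(R)=G(\lambda)$. States are completely positive and completely contractive. Hence $R\ge0$ implies $G(\lambda)\ge0$ for all $\lambda\in F$, and $\|G(\lambda)\|\le\|R\|$. This proves the norm formula, whose case $k=1$ shows that the map is injective, and it proves the order statement. The last sentence of (c) follows from (b), since $F$ depends only on $K$.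
\end{proof}

\section{Operators with $W_n(T)=S_n(T)$ for all $n$}\label{sec:class}

By Theorem~\ref{thm:strong}(a), a hyponormal operator has a normal dilation with spectrum inside its own. This property is exactly what the equality of $W_n$ and $S_n$ detects.

\begin{theorem}\label{thm:class}
For an arbitrary operator $T\in\mathcal L(\mathcal H)$ the following are equivalent:
\begin{itemize}
\item[(i)] $W_n(T)=S_n(T)$ for all $n$;
\item[(ii)] $T$ has a normal dilation $N$ with $\sigma(N)\subset\sigma(T)$.
\end{itemize}
\end{theorem}

\begin{proof}
(ii)$\Rightarrow$(i). By Lemma~\ref{lem:dil} there is a unital positive $\Phi\colon C(\sigma(T))\to\mathcal L(\mathcal H)$ with $\Phi(z)=T$. Its range need not lie in $C^*(T)$, so a unital completely positive $\varphi\colon C^*(T)\to M_n$ is first extended to a unital completely positive $\tilde\varphi$ on $\mathcal L(\mathcal H)$ by (P4). Then $\tilde\varphi\circ\Phi$ is a unital positive map $C(\sigma(T))\to M_n$ that sends $z$ to $\varphi(T)$. Lemma~\ref{lem:disc} with $\Lambda_0=\Lambda=\sigma(T)$ gives $\varphi(T)\in S_n(T)$. The inclusion $S_n(T)\subset W_n(T)$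 is Lemma~\ref{lem:states}.

(i)$\Rightarrow$(ii). Let $\mathcal M\subset\mathcal H$ be a nonzero subspace of finite dimension $n$. The compression $P_{\mathcal M}T|_{\mathcal M}$ lies in $W_n(T)=S_n(T)$, and $S_n(T)=S_n^0(\sigma(T))$ by Lemma~\ref{lem:cara}. So $P_{\mathcal M}T|_{\mathcal M}=\sum\lambda_iQ_i$ with finitely many $\lambda_i\in\sigma(T)$ and $Q_i\ge0$ in $\mathcal L(\mathcal M)$ of sum $I_{\mathcal M}$. Fix $\lambda_0\in\sigma(T)$ and define a unital positive map on $C(\sigma(T))$ by
\[
\Phi_{\mathcal M}(f)=\Big(\sum f(\lambda_i)Q_i\Big)\oplus f(\lambda_0)I_{\mathcal M^\perp}.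
\]
Order the subspaces $\mathcal M$ by inclusion. For $\xi,\eta\in\mathcal H$ we have $\langle\Phi_{\mathcal M}(z)\xi,\eta\rangle=\langle T\xi,\eta\rangle$ as soon as $\xi,\eta\in\mathcal M$, so $\Phi_{\mathcal M}(z)\to T$ in the weak operator topology. Lemma~\ref{lem:dil} gives (ii).
\end{proof}

The class described by Theorem~\ref{thm:class} is larger than the class of hyponormal operators.

\begin{remark}
If $T^*$ is hyponormal, then $W_n(T)=S_n(T)$ for all $n$. Indeed $C^*(T^*)=C^*(T)$, and $W_n(T)$ and $S_n(T)$ consist of the adjoints of the elements of $W_n(T^*)$ and $S_n(T^*)$. More generally, let $T=T_1\oplus\dots\oplus T_k$, where for each $j$ one of $T_j$, $T_j^*$ is hyponormal. By Theorem~\ref{thm:strong}(a), and by taking adjoints in the second case, $T_j$ has a normal dilation $N_j$ with $\sigma(N_j)\subset\sigma(T_j)\subset\sigma(T)$. Then $N_1\oplus\dots\oplus N_k$ is a dilation as in Theorem~\ref{thm:class}(ii), so $W_n(T)=S_n(T)$ for all $n$.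
\end{remark}

\begin{example}
Let $\omega=e^{2\pi i/3}$ and $T=\operatorname{diag}(1,\omega,\omega^2)\oplus J$, with $J$ as in Example~\ref{ex:square}. Then $\sigma(T)=\{1,\omega,\omega^2,0\}$, and $K$ is the triangle with vertices $1,\omega,\omega^2$, whose barycentric coordinates are $\ell_j(z)=\frac13(1+2\operatorname{Re}\bar\omega^jz)$ for $j=0,1,2$. They are nonnegative on the disc $|z|\le\frac12$, which contains $W(J)$, so $\ell_j(T)\ge0$ on both blocks. By the triangle case of Section~\ref{sec:square}, $T=\sum\omega^j\ell_j(T)$ with $\sum\ell_j(T)=I$, and hence $W_n(T)=S_n(T)$ for all $n$. But neither $T$ nor $T^*$ is hyponormal: the matrix $T^*T-TT^*$ is nonzero and has trace $0$, so it is neither positive nor negative.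
\end{example}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Properties of the Matrix Range of an Operator},
\texttt{https://typeset.io/pdf/\allowbreak properties-of-the-matrix-range-\allowbreak of-an-operator-3ljf8e4g2q.pdf}

\end{thebibliography}
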